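\title{An abelian Polish group with no nontrivial Rosenthal representation}

\begin{abstract}
A Banach space is called Rosenthal if it contains no isomorphic copy of $\ell_1$. We construct a discrete subgroup $\Gamma$ of $c_0$ such that every continuous homomorphism from the Polish group $c_0/\Gamma$ to the group of linear isometries of a Rosenthal space is trivial. Thus not every topological group is Rosenthal representable, and tame functions need not determine the topology of a group. We also show that these two properties differ: $c_0$ is Rosenthal representable, but its tame functions do not determine its topology. The proofs rest on a halving argument that uses the geometry of $c_0$ and the sequential nature of the weak* topology on the bidual of a separable Rosenthal space.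
\end{abstract}

\section{Introduction}

All topological groups in this paper are Hausdorff. For a Banach space $V$, let $\operatorname{Is}(V)$ be the group of linear isometries of $V$ onto itself, with the strong operator topology. A \emph{representation} of a topological group $G$ on $V$ is a continuous homomorphism $h:G\to\operatorname{Is}(V)$; continuity means that every orbit map $g\mapsto h(g)v$ is continuous in norm. A \emph{matrix coefficient} of $h$ is a function $g\mapsto\psi(h(g)v)$ with $v\in V$ and $\psi\in V^*$.

Given a class of Banach spaces, there are two ways to ask whether the representations of $G$ on spaces of the class see the topology of $G$. One may ask for a representation that is a topological embedding, or one may ask that the matrix coefficients generate the topology. With no restriction on the spaces there is nothing to prove for the groups considered below.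

\begin{example}\label{ex:regular}
Let $G$ be an abelian group with an invariant metric $d$, let $V$ be the space of bounded uniformly continuous real functions on $G$ with the supremum norm, and let $(h(g)f)(x)=f(x+g)$. Uniform continuity of $f$ says that $\|h(g)f-f\|\to0$ as $g\to0$, so $h$ is a representation. For $f_0(x)=\min(d(x,0),1)$ we have $\|h(g)f_0-f_0\|\ge f_0(g)-f_0(0)=\min(d(g,0),1)$, so $h$ is a topological embedding. Every $f\in V$ is a matrix coefficient, since $f(g)=(h(g)f)(0)$, and the translates of $f_0$ generate the topology of $G$.
\end{example}

The questions acquire content when the class of spaces is small. A Banach space is \emph{Rosenthal} if it contains no subspace isomorphic to $\ell_1$. Reflexive spaces are Rosenthal, and so are spaces with separable dual: if $V$ contains $\ell_1$, then the nonseparable space $\ell_\infty$ is a quotient of $V^*$. A group $G$ is \emph{Rosenthal representable} if some representation of $G$ on a Rosenthal space is a topological embedding. The algebra $\operatorname{Tame}(G)$ of \emph{tame functions} on $G$ is known to consist exactly of the matrix coefficients of representations of $G$ on Rosenthal spaces, and this description is all that we use. Constants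 are tame, by the trivial representation on the scalar field. We say that $\operatorname{Tame}(G)$ \emph{determines the topology} of $G$ if the topology of $G$ coincides with the \emph{tame topology}, the weakest topology on $G$ that makes all tame functions continuous; equivalently, $\operatorname{Tame}(G)$ separates points and closed subsets of $G$. The following question is posed in \cite{Problem}.

\begin{quote}
Is every topological group $G$, abelian or not, Rosenthal representable? Does $\operatorname{Tame}(G)$ determine the topology of $G$?
\end{quote}

For comparison, it is known that the algebra $\operatorname{WAP}(G)$ of weakly almost periodic functions need not determine the topology of $G$: for the group $H_+[0,1]$ of increasing homeomorphisms of $[0,1]$ it consists of the constants only. It is also known that the additive group of $c_0$ does not embed in $\operatorname{Is}(V)$ with $V$ reflexive. Both groups, however, are Rosenthal representable; this is known for $H_+[0,1]$, and for $c_0$ it is part of Theorem~\ref{thm:c0} below. So these two examples cease to be obstacles to representability when one passes to Rosenthal spaces, and one could guess that the answer is positive. It is negative for both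 parts, already for abelian Polish groups.

\begin{theorem}\label{thm:main}
There is a discrete subgroup $\Gamma$ of the Banach space $c_0$ such that the nontrivial abelian Polish group $G=c_0/\Gamma$ has the following property: every continuous homomorphism $h:G\to\operatorname{Is}(V)$ with $V$ Rosenthal is trivial. Consequently $\operatorname{Tame}(G)$ consists of the constants. Hence $G$ is not Rosenthal representable, and $\operatorname{Tame}(G)$ does not determine the topology of $G$; it does not even separate points.
\end{theorem}

The two parts of the question concern different topologies on $\operatorname{Is}(V)$: an embedding is measured by norms $\|h(g)v-v\|$, a matrix coefficient only by scalars $\psi(h(g)v-v)$. On a real Hilbert space the second controls the first, because $\|Uv-v\|^2=2\|v\|^2-2\langle Uv,v\rangle$ for an isometry $U$. For Rosenthal spaces it does not.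

\begin{theorem}\label{thm:c0}
Let $c_0$ be the additive group of the real Banach space $c_0$.
\begin{enumerate}
\item[(1)] For every $R>0$, the point $0$ lies in the closure of the sphere $\{z:\|z\|=R\}$ in the weakest topology making all functions of $\operatorname{Tame}(c_0)$ continuous. So $\operatorname{Tame}(c_0)$ does not determine the topology of $c_0$.
\item[(2)] Nevertheless $c_0$ is Rosenthal representable, even on a space with separable dual.
\end{enumerate}
\end{theorem}

The conclusions of Theorem~\ref{thm:main} pass to larger groups. Below, $\mathbb U$ is the Urysohn space, $\mathbb U_1$ is the Urysohn space of diameter $1$, and $\operatorname{Iso}$ denotes the group of all isometries of a metric space onto itself; these notions and the others in the statement are recalled in Section~\ref{sec:large}.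

\begin{corollary}\label{cor:large}
Let $G$ be the group of Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(1)] If a topological group $K$ contains a topological copy of $G$, then $K$ is not Rosenthal representable and $\operatorname{Tame}(K)$ does not determine its topology. This applies to the universal Polish groups $\operatorname{Homeo}([0,1]^{\mathbb N})$ and $\operatorname{Iso}(\mathbb U)$.
\item[(2)] Every topological group embeds in a minimal, Roelcke precompact topological group $K$ such that $\operatorname{Tame}(K)$ consists of the constants. Also $\operatorname{Tame}(\operatorname{Iso}(\mathbb U_1))$ consists of the constants.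
\end{enumerate}
\end{corollary}

All negative statements come from one property of $c_0$, Proposition~\ref{prop:key}: in a representation $T$ of $c_0$ on a Rosenthal space, the operators $T_{e_n}$ attached to the unit vectors tend weakly to the identity. Section~\ref{sec:tools} collects the Banach space facts that its proof needs, and Section~\ref{sec:key} gives the proof. In Section~\ref{sec:quotient} we glue small vectors to whole sequences of unit vectors, which forces them into the kernel of every Rosenthal representation. Sections~\ref{sec:c0} and~\ref{sec:large} prove Theorem~\ref{thm:c0} and Corollary~\ref{cor:large}.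

\section{Sequences in the bidual of a Rosenthal space}\label{sec:tools}

Throughout, $\mathbb N=\{1,2,\dots\}$, $B_E$ is the closed unit ball of a Banach space $E$, and $V$ is regarded as a subspace of $V^{**}$. The weak* topology of $V^{**}$ is the topology of pointwise convergence on $V^*$, and $\overline{A}^{\,w*}$ denotes the weak* closure in $V^{**}$ of a set $A$. Closed balls of $V^{**}$ are weak* compact by the Banach--Alaoglu theorem.

\subsection*{Reduction to real scalars}
A sequence $(w_i)$ in $V$ is \emph{weakly Cauchy} if $(\psi(w_i))$ converges for each $\psi\in V^*$. Rosenthal's $\ell_1$ theorem, extended to complex scalars by Dor, states that in a Banach space containing no copy of $\ell_1$ every bounded sequence has a weakly Cauchy subsequence. Let $V$ be a complex space that contains no complex $\ell_1$, and let $V_{\mathbb R}$ be the underlying real space. Every real functional on $V_{\mathbb R}$ is the real part of a complex functional on $V$, so every bounded sequence of $V_{\mathbb R}$ has a weakly Cauchy subsequence. The unit vector basis of $\ell_1$ has no such subsequence: on a given subsequence, test with a functional that takes the values $+1$ and $-1$ alternately. By the Hahn--Banach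 theorem the same holds for the image of the basis in any space that contains $\ell_1$. Hence $V_{\mathbb R}$ is a real Rosenthal space. A representation on $V$ is a representation on $V_{\mathbb R}$, and the real and imaginary parts of its matrix coefficients are matrix coefficients on $V_{\mathbb R}$. So from now on all Banach spaces are real.

\subsection*{Weak* closures are reached by sequences}
A function on a topological space is \emph{of the first Baire class} if it is the pointwise limit of a sequence of continuous functions. We use two theorems. By the theorem of Odell and Rosenthal \cite{OR}, if $V$ is separable and Rosenthal, then every element of $V^{**}$ is the weak* limit of a sequence in $V$. By the theorem of Bourgain, Fremlin and Talagrand \cite{BFT}, the space of functions of the first Baire class on a Polish space is angelic in the topology of pointwise convergence; in particular, if a subset $A$ of this space has compact closure in it, then every point of the closure is the limit of a sequence in $A$.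

\begin{lemma}\label{lem:FU}
Let $V$ be a separable Rosenthal space, $B\subset V^{**}$ a bounded set and $\theta\in\overline B^{\,w*}$. Then some sequence in $B$ converges weak* to $\theta$.
\end{lemma}

\begin{proof}
Since $V$ is separable, $B_{V^*}$ with the weak* topology is compact and metrizable. Elements of $V$ are continuous functions on it, so by \cite{OR} elements of $V^{**}$ are functions of the first Baire class on it. By linearity, weak* convergence in $V^{**}$ is pointwise convergence on $B_{V^*}$. A closed ball of $V^{**}$ containing $B$ is therefore a pointwise compact set of functions of the first Baire class, and \cite{BFT} applies.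
\end{proof}

We need a diagonal form of this lemma: a point that lies in the closure of each set of a decreasing sequence should be the limit of a single sequence running through the sets. If $V^*$ is separable, bounded subsets of $V^{**}$ are weak* metrizable and this is the usual diagonal argument. We do not assume that $V^*$ is separable. Applying Lemma~\ref{lem:FU} to the union of the approximating sequences gives nothing, since it may return the first of them. The remedy is to shift the $m$th sequence by a small vector $a/m$, so that no single shifted sequence converges to $\theta$.

\begin{lemma}\label{lem:diag}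
Let $V\ne0$ be a separable Rosenthal space, let $B_1\supset B_2\supset\cdots$ be bounded subsets of $V$, and let $\theta\in\bigcap_m\overline{B_m}^{\,w*}$. Then there are $b_m\in B_m$ with $b_m\to\theta$ weak*.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:FU} choose, for each $m$, a sequence $(d_{m,j})_j$ in $B_m$ that converges weak* to $\theta$. As $V$ is uncountable, there is $a\in V\setminus\{0\}$ different from all of the countably many elements $m(\theta-d_{m,j})$. The set $C=\{d_{m,j}+a/m:\ m,j\in\mathbb N\}$ is bounded. Its weak* closure contains $\theta+a/m$ for every $m$, and hence contains $\theta$. By Lemma~\ref{lem:FU} there are indices $m_i,j_i$ with $d_{m_i,j_i}+a/m_i\to\theta$ weak*.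

Suppose that $m_i\not\to\infty$. Along a subsequence $m_i=m$ is constant, and $d_{m,j_i}\to\theta-a/m\ne\theta$. Along this subsequence $j_i\not\to\infty$, for otherwise the limit would be $\theta$. So along a further subsequence $j_i=j$ is constant, and $d_{m,j}=\theta-a/m$, contrary to the choice of $a$. Hence $m_i\to\infty$, so $a/m_i\to0$ in norm and $d_{m_i,j_i}\to\theta$ weak*. Choose $i(1)<i(2)<\cdots$ with $m_{i(m)}\ge m$, and put $b_m=d_{m_{i(m)},j_{i(m)}}\in B_{m_{i(m)}}\subset B_m$.
\end{proof}

\section{Rosenthal representations of $c_0$}\label{sec:key}

Let $(e_n)$ be the unit vector basis of $c_0$, let $\operatorname{supp}x=\{n:x_n\ne0\}$, and let $c_{00}$ be the set of finitely supported vectors. We write a representation of $c_0$ as $x\mapsto T_x$, so that $T_{x+y}=T_xT_y=T_yT_x$ and $T_0=I$. For a fixed $v\in V$ put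
\[
\omega(r)=\sup_{\|x\|\le r}\|T_xv-v\| .
\]
Continuity of the orbit map at $0$ says that $\omega(r)\to0$ as $r\to0$.

\begin{proposition}\label{prop:key}
Let $T$ be a representation of $c_0$ on a Rosenthal space $V$. Then $T_{e_n}v\to v$ weakly for every $v\in V$.
\end{proposition}

\begin{corollary}\label{cor:S}
Let $T$ be a representation of $c_0$ on a Rosenthal space $V$. If $T_{e_n}=S$ does not depend on $n$, then $S=I$.
\end{corollary}

\begin{proof}
The constant sequence $Sv=T_{e_n}v$ converges weakly to $v$, and $V^*$ separates the points of $V$.
\end{proof}

The vectors $e_n$ have norm $1$, while continuity gives information only near $0$. The proof must therefore transport information from the unit sphere to small balls. The one property of $c_0$ that it uses is that the norm of a sum of disjointly supported vectors is the maximum of their norms.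

\subsection*{The finite-dimensional case of Corollary~\ref{cor:S}}
Let $\dim V<\infty$ and $T_{e_n}=S$ for all $n$. Fix $v\in V$. We look for pairs $(y,z)$ of short vectors with $T_yv\approx ST_zv$. If $\|y\|,\|z\|\le r$, then
\[
\|Sv-v\|\le\|Sv-ST_zv\|+\|ST_zv-T_yv\|+\|T_yv-v\|\le2\omega(r)+\|T_yv-ST_zv\| ,
\]
so such pairs for arbitrarily small $r$ and arbitrarily small error give $Sv=v$. The basic move is \emph{translation}. The isometry $T_H$ commutes with $S$, so the pair $(y+H,z+H)$ has the same error $\|T_yv-ST_zv\|$ as $(y,z)$. For $H=-\frac12(y+z)$ the new pair is $\bigl(\frac12(y-z),\frac12(z-y)\bigr)$, and \emph{if $y$ and $z$ have disjoint supports}, its vectors have norm at most $r/2$.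

Start from the pair $(e_n,0)$, with $r=1$ and no error. Translation gives $(\frac12e_n,-\frac12e_n)$. Now the supports coincide and $H=0$, so the move cannot be repeated. Compactness restores disjointness. The bounded sequence $(T_{e_n/2}v)_n$ has a norm convergent subsequence, so for $\eta>0$ there are $i\ne j$ with $\|T_{e_i/2}v-T_{e_j/2}v\|<\eta$, and $T_{e_j/2}v=ST_{-e_j/2}v$. The pair $(\frac12e_i,-\frac12e_j)$ has error less than $\eta$ and disjoint supports. Translation by $H=-\frac14(e_i-e_j)$ turns it into
\[
\bigl(\tfrac14(e_i+e_j),\,-\tfrac14(e_i+e_j)\bigr),
\]
with $r=\frac14$. The general step is the same. Suppose that $y_i,z_i\in c_{00}$ have norm at most $r$, that their supports tend to infinity, and that $\|T_{y_i}v-ST_{z_i}v\|\to0$. Pass to a subsequence along which $T_{y_i}v$, and hence also $ST_{z_i}v$, converges in norm to some $\theta$. Match $y_i$ with $z_j$ for some $j>i$ so large that the supports are disjoint, and translate by $-\frac12(y_i+z_j)$. The new pairs have the same three properties with $r/2$ in place of $r$.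

\subsection*{One translation for all indices}
In infinite dimensions the common limit $\theta$ exists only in the weak* topology of $V^{**}$, and the last step breaks down. If $w_i$ and $w_i'$ both tend weak* to $\theta$, then $\psi(w_i-w'_i)\to0$ for each \emph{fixed} $\psi$, whereas $\psi(T_{H_i}w_i-T_{H_i}w_i')=(\psi\circ T_{H_i})(w_i-w_i')$ involves a functional that moves with $i$. The translation must not depend on $i$. If all the $y_j$ and $z_j$ are disjointly supported, there is a natural candidate, $H=-\frac12\sum_j(y_j+z_j)$: it is bounded by $r/2$, and it halves every $y_i$ and every $z_i$ at once. This $H$ need not lie in $c_0$, but its partial sums do, and the next lemma provides a substitute for $T_H^{**}\theta$ as a limit along the partial sums. It holds in every Banach space.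

Recall that a \emph{free ultrafilter} $\mathcal U$ on $\mathbb N$ is an ultrafilter containing all cofinite sets. Every bounded real sequence $(t_k)$ has a unique limit $t=\lim_{k\to\mathcal U}t_k$, characterized by $\{k:|t_k-t|<\eta\}\in\mathcal U$ for all $\eta>0$; this limit is linear in $(t_k)$ and bounded by $\sup_k|t_k|$.

\begin{lemma}\label{lem:transl}
Let $V$ be a Banach space, $(U_k)$ a sequence of linear operators on $V$ of norm at most $1$, and $\theta\in V^{**}$. There is $\theta'\in V^{**}$ with the following property: for every sequence $(w_i)$ in $V$ that converges weak* to $\theta$ and every $m\ge0$,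
\[
\theta'\in\overline{\{U_kw_i:\ m<i\le k\}}^{\,w*}.
\]
\end{lemma}

\begin{proof}
Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. For $\psi\in V^*$ and $w\in V$ put $(u\psi)(w)=\lim_{k\to\mathcal U}\psi(U_kw)$. This expression is bilinear in $(\psi,w)$ and bounded by $\|\psi\|\,\|w\|$, so $u:V^*\to V^*$ is a linear contraction. Let $\theta'=\theta\circ u\in V^{**}$. If $w_i\to\theta$ weak*, then evaluating at the fixed functional $u\psi$ gives
\[
\theta'(\psi)=\theta(u\psi)=\lim_{i\to\infty}(u\psi)(w_i)=\lim_{i\to\infty}\ \lim_{k\to\mathcal U}\psi(U_kw_i).
\]
Let $\psi_1,\dots,\psi_l\in V^*$, $\eta>0$ and $m\ge0$. Choose $i>m$ with $|\theta'(\psi_q)-(u\psi_q)(w_i)|<\eta/2$ for $q=1,\dots,l$. The sets $\{k:|(u\psi_q)(w_i)-\psi_q(U_kw_i)|<\eta/2\}$ and the cofinite set $\{k:k\ge i\}$ belong to $\mathcal U$, so they have a common element $k$. Then $m<i\le k$ and $|\theta'(\psi_q)-\psi_q(U_kw_i)|<\eta$ for all $q$. Thus every basic weak* neighborhood of $\theta'$ meets the set in question.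
\end{proof}

Two features of the lemma matter. The point $\theta'$ depends on $\theta$ and $(U_k)$ only, so two sequences with the same limit $\theta$ lead to the same $\theta'$. And the limit in $k$ is taken first, so one may insist on $k\ge i$, which means that the $k$th partial sum of $H$ already contains the terms that halve $y_i$ and $z_i$.

\subsection*{Proof of Proposition~\ref{prop:key}}
In the finite-dimensional argument $S$ played no role except to commute with the translations. We now replace it by $T_{e_n}$ with $n$ varying and tending to infinity, and we replace approximate equality in norm by membership of one point $\theta$ in two weak* closures.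

\emph{Step 1: reductions.} It suffices to prove, for all $T$, $v$ as in the statement and all $\psi\in B_{V^*}$, that
\begin{equation}\label{eq:liminf}
\liminf_{n\to\infty}|\psi(T_{e_n}v-v)|=0 .
\end{equation}
Indeed, if $T_{e_n}v\not\to v$ weakly, there are $\psi\in B_{V^*}$, $\varepsilon>0$ and $n_1<n_2<\cdots$ with $|\psi(T_{e_{n_j}}v-v)|\ge\varepsilon$ for all $j$. The map $\iota(x)=\sum_jx_je_{n_j}$ is a linear isometry of $c_0$ into itself with $\iota(e_j)=e_{n_j}$, so \eqref{eq:liminf} fails for the representation $x\mapsto T_{\iota(x)}$.

We may assume $v\ne0$. Let $W$ be the closed linear span of the orbit $\{T_xv:x\in c_0\}$. It is separable, because the orbit is a continuous image of the separable space $c_0$, and it is Rosenthal, as a subspace of $V$. It is invariant under $T_x$ and $T_{-x}$, so each $T_x$ restricts to an isometry of $W$ onto $W$. Replacing $V$ by $W$ and $\psi$ by its restriction, we may assume that $V$ is separable.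

\emph{Step 2: the two families of sets.} For $r>0$ and $m\ge0$ let
\[
D^r_m=\{y\in c_{00}:\ \|y\|\le r,\ \operatorname{supp}y\subset(m,\infty)\},
\]
\[
K^r_m=\overline{\{T_yv:\ y\in D^r_m\}}^{\,w*},\qquad
L^r_m=\overline{\{T_{e_n+z}v:\ n>m,\ z\in D^r_m\}}^{\,w*}.
\]
The sets $K^r_m$ and $L^r_m$ lie in $\|v\|B_{V^{**}}$, so they are weak* compact, and they decrease as $m$ grows. Hence
\[
C_r=\bigcap_{m}\bigl(K^r_m\cap L^r_m\bigr)
\]
is nonempty as soon as $K^r_m\cap L^r_m\neq\emptyset$ for every $m$. This is so for $r=1$: if $n>m$, then $e_n\in D^1_m$ and $0\in D^1_m$, so $T_{e_n}v\in K^1_m\cap L^1_m$.

\emph{Step 3: if $C_r\ne\emptyset$, then $C_{r/2}\ne\emptyset$.} Let $\theta\in C_r$. Lemma~\ref{lem:diag}, applied to the two decreasing sequences of sets whose closures are $K^r_m$ and $L^r_m$ ($m\ge1$), gives $y'_m,z'_m\in D^r_m$ and $n'_m>m$ such that $T_{y'_m}v\to\theta$ and $T_{e_{n'_m}+z'_m}v\to\theta$ weak*. Choose indices $a_1<b_1<a_2<b_2<\cdots$ and vectors $y'_{a_1},z'_{b_1},y'_{a_2},z'_{b_2},\dots$ in this order, each index being at least as large as every element of the supports of the vectors already chosen. Put $y_i=y'_{a_i}$, $z_i=z'_{b_i}$, $n_i=n'_{b_i}$. As $a_i,b_i\ge i$, we have $y_i,z_i\in D^r_i$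 and $n_i>i$. The vectors $y_1,z_1,y_2,z_2,\dots$ have pairwise disjoint supports, and
\begin{equation}\label{eq:two}
T_{y_i}v\to\theta,\qquad T_{e_{n_i}+z_i}v\to\theta\qquad(\text{weak*}).
\end{equation}

Fix $m\ge0$. The translation has to be supported in $(m,\infty)$, so we start the sum after $m$:
\[
H_k=-\tfrac12\sum_{m<j\le k}(y_j+z_j)\in c_{00},
\]
with $H_k=0$ for $k\le m$. For $m<i\le k$,
\begin{align*}
y_i+H_k&=\tfrac12y_i-\tfrac12z_i-\tfrac12\sum_{m<j\le k,\ j\ne i}(y_j+z_j),\\
z_i+H_k&=\tfrac12z_i-\tfrac12y_i-\tfrac12\sum_{m<j\le k,\ j\ne i}(y_j+z_j).
\end{align*}
Each right-hand side is a sum of disjointly supported vectors of norm at most $r/2$, all supported in $(m,\infty)$. So $y_i+H_k$ and $z_i+H_k$ belong to $D^{r/2}_m$; also $n_i>i>m$. Therefore, for $m<i\le k$,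
\[
T_{H_k}T_{y_i}v=T_{y_i+H_k}v\in K^{r/2}_m,\qquad
T_{H_k}T_{e_{n_i}+z_i}v=T_{e_{n_i}+(z_i+H_k)}v\in L^{r/2}_m .
\]
Let $\theta'$ be given by Lemma~\ref{lem:transl} for $U_k=T_{H_k}$ and $\theta$. Applying its property to the first sequence in \eqref{eq:two} gives $\theta'\in K^{r/2}_m$, and applying it to the second gives $\theta'\in L^{r/2}_m$. Thus $K^{r/2}_m\cap L^{r/2}_m\ne\emptyset$ for every $m$, and $C_{r/2}\ne\emptyset$ by Step~2.

\emph{Step 4: conclusion.} Let $r=2^{-p}$ with $p\ge0$ an integer. By Steps 2 and 3 there is $\theta\in C_r$. The ball $v+\omega(r)B_{V^{**}}$ is weak* closed and contains $T_yv$ for $\|y\|\le r$, so it contains $K^r_0\ni\theta$; hence $|\theta(\psi)-\psi(v)|\le\omega(r)$. Given $m$ and $\eta>0$, the relation $\theta\in L^r_m$ yields $n>m$ and $z\in D^r_m$ with $|\theta(\psi)-\psi(T_{e_n+z}v)|<\eta$. Since $T_{e_n}$ is an isometry, $\|T_{e_n+z}v-T_{e_n}v\|=\|T_zv-v\|\le\omega(r)$. Adding the three estimates, we get $|\psi(T_{e_n}v-v)|<2\omega(r)+\eta$ for some $n>m$. As $m$ and $\eta$ are arbitrary, the lower limit in \eqref{eq:liminf} is at most $2\omega(2^{-p})$, which tends to $0$ as $p\to\infty$. \qed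

\begin{remark}\label{rem:hyp}
Each hypothesis enters at one place, and none can be dropped.

The Rosenthal property is used only in Step 3, through Lemma~\ref{lem:diag}. One needs \emph{sequences} converging to $\theta$, because only a sequence can be thinned to disjoint supports and summed into the vectors $H_k$. For the representation of Example~\ref{ex:regular} with $G=c_0$, the tested value $(T_{e_n}f_0)(0)=1$ does not tend to $f_0(0)=0$.

The norm of $c_0$ is used in the bound for $y_i+H_k$ and $z_i+H_k$. For $\ell_1$ in place of $c_0$, let $T_x$ be the rotation of the Euclidean plane by the angle $\pi\sum_nx_n$; this is a representation with $T_{e_n}=-I$ for all $n$.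

Continuity of $T$ is used to make $V$ separable and, in Step 4, to make $\omega(r)$ small. If $\varphi$ is a (discontinuous) linear functional on $c_0$ with $\varphi(e_n)=\pi$ for all $n$, obtained by extending $(e_n)$ to a Hamel basis, then rotation by the angle $\varphi(x)$ again has $T_{e_n}=-I$.
\end{remark}

\section{The group $c_0/\Gamma$}\label{sec:quotient}

Corollary~\ref{cor:S} says that if a quotient of $c_0$ identifies all the unit vectors, then every Rosenthal representation of the quotient kills their common image. This already settles the question.

\begin{example}\label{ex:onelevel}
Let $\Gamma_0\subset c_{00}$ be the group of integer vectors with coordinate sum $0$. Its nonzero elements have norm at least $1$, so it is discrete and closed. It contains all $e_n-e_1$ but not $e_1$. Thus the $e_n$ have a common image $g_0\ne0$ in $G_0=c_0/\Gamma_0$, and $h(g_0)=I$ for every Rosenthal representation $h$ of $G_0$, by Corollary~\ref{cor:S}. So $h$ is never injective, and no tame function separates $g_0$ from $0$. On the other hand, $G_0$ has nontrivial Rosenthal representations: rotation of the plane by the angle $2\pi x_1$ is trivial on $\Gamma_0$ and sends the image of $\frac12e_1$ to $-I$.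
\end{example}

To kill all representations we must kill a set that generates a dense subgroup, for instance all dyadic multiples $2^{-j}e$ of all basis vectors $e$. To kill $2^{-j}e$, introduce a sequence of new basis vectors and identify each of them with $2^{-j}e$. The new vectors are then killed too, but, as the example shows, their small multiples need not be, so the procedure has to be repeated for them. This leads to an index set that is a tree. The subgroup stays discrete because each relation contains its own new basis vector with coefficient $-1$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The subgroup.} Let $Q_0=\{*\}$, $Q_{d+1}=Q_d\times\mathbb N\times\mathbb N$, and let $Q$ be the disjoint union of the $Q_d$. Elements of $Q_d$ have \emph{depth} $d$, and the \emph{children} of $\tau\in Q$ are the elements $(\tau,j,n)$ with $j,n\in\mathbb N$. The set $Q$ is countably infinite, so $X=c_0(Q)$, with unit vectors $e_\tau$, is isometrically isomorphic to $c_0$, and we construct $\Gamma$ in $X$. Let $\Gamma$ be the subgroup generated by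
\[
\gamma_{(\tau,j,n)}=2^{-j}e_\tau-e_{(\tau,j,n)}\qquad(\tau\in Q,\ j,n\in\mathbb N).
\]

\emph{Every nonzero $\gamma\in\Gamma$ has $\|\gamma\|\ge1$.} Write $\gamma=\sum_\sigma m_\sigma\gamma_\sigma$, a finite sum over $\sigma\in Q\setminus\{*\}$ with integers $m_\sigma$, not all zero. Choose $\sigma$ of maximal depth with $m_\sigma\ne0$. The vector $e_\sigma$ occurs in $\gamma_\sigma$, with coefficient $-1$, and otherwise only in the $\gamma_{\sigma'}$ with $\sigma'$ a child of $\sigma$. For these $m_{\sigma'}=0$ by maximality. So the $\sigma$-coordinate of $\gamma$ is $-m_\sigma$, and $\|\gamma\|\ge|m_\sigma|\ge1$.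

\emph{The quotient.} Distinct points of $\Gamma$ are at distance at least $1$, so $\Gamma$ is discrete and closed. Let $\pi:X\to G=X/\Gamma$ be the quotient map and $d(\pi x,\pi y)=\inf_{\gamma\in\Gamma}\|x-y-\gamma\|$. This is an invariant metric on $G$. The map $\pi$ sends each open ball of $X$ onto the open ball of $G$ with the same radius, so $d$ induces the quotient topology. If $\|x-y\|\le\frac12$, then $\|x-y-\gamma\|\ge\frac12\ge\|x-y\|$ for $\gamma\in\Gamma\setminus\{0\}$, and so
\begin{equation}\label{eq:local}
d(\pi x,\pi y)=\|x-y\|\qquad\text{whenever }\|x-y\|\le\tfrac12 .
\end{equation}
Hence $G$ is nontrivial, and $\pi$ is an isometry on every closed ball of radius $\frac14$. A Cauchy sequence in $G$ eventually lies in the image of such a ball, which is complete, so $d$ is complete. Finally $G$ is separable as an image of $X$. Thus $G$ is a nontrivial abelian Polish group.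

\emph{Representations.} Let $h$ be a representation of $G$ on a Rosenthal space $V$ and put $T_x=h(\pi x)$ for $x\in X$. Fix $\tau\in Q$ and $j\in\mathbb N$. The map $\iota:c_0\to X$, $\iota(x)=\sum_nx_ne_{(\tau,j,n)}$, is a linear isometry, so $x\mapsto T_{\iota(x)}$ is a representation of $c_0$. Since $\gamma_{(\tau,j,n)}\in\Gamma$, we have $\pi(e_{(\tau,j,n)})=\pi(2^{-j}e_\tau)$, and so $T_{\iota(e_n)}=T_{2^{-j}e_\tau}$ for every $n$. Corollary~\ref{cor:S} gives $T_{2^{-j}e_\tau}=I$. The vectors $2^{-j}e_\tau$ ($\tau\in Q$, $j\in\mathbb N$) generate the group of finitely supported vectors with dyadic rational coordinates, which is dense in $X$. The kernel of $T$ is a closed subgroup, because $T$ is continuous and $\operatorname{Is}(V)$ is Hausdorff. So the kernel is $X$, and $h$ is trivial.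

\emph{Consequences.} A tame function $f(g)=\psi(h(g)v)$ is the constant $\psi(v)$. Hence the tame topology of $G$ is indiscrete, while $G$ is a Hausdorff space with more than one point. No Rosenthal representation of $G$ is injective, so none is an embedding.
\end{proof}

\section{The group $c_0$}\label{sec:c0}

\begin{proof}[Proof of Theorem~\ref{thm:c0}(1)]
Let $R>0$ and let $f(x)=\psi(T_xv)$ be a tame function, where $T$ is a representation of $c_0$ on a Rosenthal space. The map $x\mapsto T_{Rx}$ is again a representation on the same space, so Proposition~\ref{prop:key} gives $f(Re_n)=\psi(T_{Re_n}v)\to\psi(v)=f(0)$. This holds for every tame $f$, so $Re_n\to0$ in the tame topology, and $\|Re_n\|=R$. The sphere of radius $R$ is norm closed and does not contain $0$, but $0$ lies in its tame closure. Hence the two topologies differ.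
\end{proof}

For the second part we need a representation in which $T_{e_n}v$ tends to $v$ weakly, as it must, but not in norm. Start from an embedding of $\mathbb R$, by translations of $L_2(\mathbb R)$, and let the $n$th coordinate of $x\in c_0$ act on the $n$th term of a sequence of vectors. On the space of null sequences this would fail, since there $\|T_{e_n}w-w\|\le2\|w_n\|\to0$. The space must contain constant sequences, and the condition $x_n\to0$ is what makes the space of convergent sequences invariant.

\begin{proof}[Proof of Theorem~\ref{thm:c0}(2)]
Let $E=L_2(\mathbb R)$ and $(\tau_s\xi)(t)=\xi(t-s)$. The $\tau_s$ are isometries of $E$ with $\tau_{s+s'}=\tau_s\tau_{s'}$, and $\|\tau_s\xi-\xi\|\to0$ as $s\to0$ for each $\xi\in E$. Let $V$ be the space of norm convergent sequences $w=(w_n)$ in $E$, with the supremum norm, and write $w_\infty=\lim_nw_n$. The map $w\mapsto\bigl((w_n-w_\infty)_n,\,w_\infty\bigr)$ is an isomorphism of $V$ onto $c_0(E)\oplus E$, where $c_0(E)$ is the space of null sequences in $E$. So $V^*$ is isomorphic to $\ell_1(E)\oplus E$, which is separable, and $V$ is Rosenthal.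

For $x\in c_0$ and $w\in V$ let $(T_xw)_n=\tau_{x_n}w_n$. Then
\[
\|\tau_{x_n}w_n-w_\infty\|\le\|w_n-w_\infty\|+\|\tau_{x_n}w_\infty-w_\infty\|\to0,
\]
because $x_n\to0$. So $T_xw\in V$. Each $T_x$ is a linear isometry with inverse $T_{-x}$, and $T_{x+y}=T_xT_y$.

\emph{Continuity.} Since $\|T_xw-T_yw\|=\|T_{x-y}w-w\|$, continuity at $0$ suffices. Fix $w$ and $\varepsilon>0$. The set $\{w_n\}$ is relatively compact, so there is a finite set $F\subset E$ such that every $w_n$ lies within $\varepsilon$ of some point of $F$. Choose $\delta>0$ with $\|\tau_s\xi-\xi\|<\varepsilon$ for $|s|\le\delta$ and $\xi\in F$. For $\|x\|\le\delta$ the triangle inequality gives $\|\tau_{x_n}w_n-w_n\|<3\varepsilon$ for all $n$, so $\|T_xw-w\|\le3\varepsilon$.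

\emph{Embedding.} Let $\xi$ be the indicator function of $[0,1]$ and $v=(\xi,\xi,\dots)$. The symmetric difference of $[0,1]$ and $[s,s+1]$ has measure $2\min(|s|,1)$, so
\[
\|T_xv-T_yv\|=\sup_n\|\tau_{x_n-y_n}\xi-\xi\|=\sqrt{2\min(\|x-y\|,1)} .
\]
Hence $T$ is injective, and strong convergence $T_{x_\alpha}\to T_y$ of a net forces $\|x_\alpha-y\|\to0$. So $T$ is a topological embedding.
\end{proof}

\begin{remark}
By \eqref{eq:local}, the group $G=c_0/\Gamma$ is locally isometric to $c_0$, which is Rosenthal representable. So Rosenthal representability is not a local property, and it is not preserved under quotients by discrete subgroups.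
\end{remark}

\section{Groups containing $c_0/\Gamma$}\label{sec:large}

We recall the notions in Corollary~\ref{cor:large}. A topological group $K$ is \emph{minimal} if it admits no strictly coarser Hausdorff group topology; \emph{topologically simple} if its only closed normal subgroups are $\{1\}$ and $K$; and \emph{Roelcke precompact} if for every neighborhood $U$ of $1$ there is a finite set $F\subset K$ with $K=UFU$. The Urysohn space $\mathbb U$ is the complete separable metric space, unique up to isometry, such that every isometric embedding into $\mathbb U$ of a subspace of a finite metric space extends to an isometric embedding of the whole finite space; $\mathbb U_1$ is characterized in the same way among metric spaces of diameter at most $1$. Their isometry groups carry the topology of pointwise convergence, and $\operatorname{Homeo}([0,1]^{\mathbb N})$ carries the topology of uniform convergence. A group \emph{contains a topological copy} of $G$ if it has a subgroup that is isomorphic to $G$ as a topological group.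

We use three results of Uspenskij. The groups $\operatorname{Homeo}([0,1]^{\mathbb N})$ and $\operatorname{Iso}(\mathbb U)$ contain a topological copy of every Polish group \cite{U86,U90}. Every topological group embeds in a minimal, topologically simple, Roelcke precompact group \cite{U08}. Finally, $\operatorname{Iso}(\mathbb U_1)$ is topologically simple and contains a topological copy of every Polish group.

\begin{proof}[Proof of Corollary~\ref{cor:large}]
(1) Regard $G$ as a subgroup of $K$. An embedding of $K$ into $\operatorname{Is}(V)$ with $V$ Rosenthal would restrict to an embedding of $G$, contrary to Theorem~\ref{thm:main}. The restriction to $G$ of a tame function on $K$ is a matrix coefficient of a Rosenthal representation of $G$, hence constant. So the tame topology of $K$ induces the indiscrete topology on $G$, whereas the given topology of $K$ induces the Hausdorff topology of the nontrivial group $G$. The two topologies of $K$ differ. Since $G$ is Polish, this applies to $\operatorname{Homeo}([0,1]^{\mathbb N})$ and $\operatorname{Iso}(\mathbb U)$.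

(2) Let $K$ be topologically simple and contain $G$, and let $h$ be a representation of $K$ on a Rosenthal space. Then $\ker h$ is a closed normal subgroup of $K$, and it contains the nontrivial group $G$ by Theorem~\ref{thm:main}. So $\ker h=K$, and every tame function on $K$ is constant. Given a topological group $H$, embed $H\times G$ in a minimal, topologically simple, Roelcke precompact group $K$ by \cite{U08}. This $K$ contains topological copies of both $H$ and $G$, which proves the first assertion. The group $\operatorname{Iso}(\mathbb U_1)$ is topologically simple and contains a topological copy of the Polish group $G$, which proves the second.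
\end{proof}

\begin{thebibliography}{9}

\bibitem{BFT}
Bourgain, Fremlin and Talagrand, Amer. J. Math. 100 (1978).

\bibitem{OR}
Odell and Rosenthal, Israel J. Math. 20 (1975).

\bibitem{U86}
Uspenskij, 1986.

\bibitem{U90}
Uspenskij, 1990.

\bibitem{U08}
Uspenskij, \emph{On subgroups of minimal topological groups}, Topology Appl. 155 (2008).

\bibitem{Problem}
\texttt{https://p.gyb.elementfx.com/2075-1680/7/4/77/pdf?version=1540791381}

\end{thebibliography}
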